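# Deciding whether a finite structure has a finite quasi-identity basis

## Finite bases: undecidable, and $\Sigma^0_2$-complete

A 2-counter Minsky machine is a finite program acting on two counters that hold natural numbers, with instructions "add one" and "test for zero, otherwise subtract one".

**Theorem 1.** From a 2-counter Minsky machine $C$ one can compute a finite relational structure $\mathbf M$ of finite type such that the quasivariety generated by $\mathbf M$ has a finite quasi-identity basis if and only if $C$ halts from the zero configuration. Hence the following problem is undecidable: given a finite relational structure $\mathbf M$ of finite type, does the quasivariety generated by $\mathbf M$ have a finite quasi-identity basis?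

**Theorem 2.** (a) The set of (codes of) finite relational structures $\mathbf M$ of finite type whose quasivariety is finitely based is in $\Sigma^0_2$. (b) There is one fixed finite relational signature in which this set is $\Sigma^0_2$-complete. (c) The same holds for finite axiomatizability of the universal Horn class of $\mathbf M$.

The decision problem is Problem 27, whose stated source is "Marcel Jackson Belinda Trotta", doi:10.1007/s11225-012-9372-4. The answer is that it is undecidable. By Theorem 2, neither the set of finitely based structures nor its complement is recursively enumerable, already in one fixed finite signature.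

Now we unpack this. The input is a finite set with finitely many relations on it. Such an $\mathbf M$ makes certain implications between atomic formulas true, for instance "if $E(x,y)$ and $E(y,z)$ then $E(x,z)$". There are infinitely many true implications, and one asks whether finitely many of them imply all the others. Theorem 1 says that no algorithm answers this. Theorem 2 locates the problem exactly: it takes the form "there is an $n$ such that for all finite $\mathbf B$, something checkable holds", and both quantifiers are needed.

## Quasi-identities, separating homomorphisms, and two quantifiers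

A structure of finite type is a set with finitely many relations, each of finite arity. A homomorphism is a map that preserves all relations (it need not reflect them). An induced substructure is a subset with all relations restricted to it. In a product, a relation holds of a tuple if and only if it holds in each coordinate. We allow the empty structure; a reader who prefers nonempty structures may delete it everywhere, and nothing changes.

**Definition.** A quasi-identity is a sentence $\forall\bar x\,(\alpha_1\wedge\dots\wedge\alpha_n\to\beta)$ with $\alpha_1,\dots,\alpha_n,\beta$ atomic, equalities included. The quasivariety $\mathcal Q(\mathbf M)$ generated by $\mathbf M$ is the class of all structures of the same type that satisfy every quasi-identity true in $\mathbf M$. A finite quasi-identity basis is a finite set of quasi-identities whose models are exactly the members of $\mathcal Q(\mathbf M)$. Equivalently, it is a finite set of quasi-identities true in $\mathbf M$ from which every quasi-identity true in $\mathbf M$ follows.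

Quasi-identities are preserved by induced substructures and by products. For products: if the premises hold in the product, they hold in each coordinate, so the conclusion holds in each coordinate.

The working tool is the following criterion. We say that an atom $\beta$ *fails* in $\mathbf B$ at an assignment, and that a homomorphism $f:\mathbf B\to\mathbf M$ *separates* this failing atom if $\beta$ also fails in $\mathbf M$ at the $f$-image of the assignment.

**Lemma 3.** (i) If every failing atom of $\mathbf B$ is separated by some homomorphism $\mathbf B\to\mathbf M$, then $\mathbf B\in\mathcal Q(\mathbf M)$. (ii) If $\mathbf B$ is finite and the signature is finite, the converse holds.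

*Proof.* (i) Suppose a quasi-identity true in $\mathbf M$ fails in $\mathbf B$ at some assignment: its premises hold and its conclusion $\beta$ fails. Take $f$ separating $\beta$. Since $f$ preserves atomic formulas, the premises hold in $\mathbf M$ at the image, while $\beta$ fails there. This contradicts truth in $\mathbf M$.

(ii) Suppose the failing atom $\beta$ is not separated. Take a variable $v_b$ for each $b\in B$. Let the premises be all atomic facts of $\mathbf B$, including $v_b=v_b$, written in these variables (the positive diagram), and let the conclusion be $\beta$. An assignment into $\mathbf M$ that satisfies the premises is exactly a homomorphism $\mathbf B\to\mathbf M$, so by assumption $\beta$ holds under it. Thus the quasi-identity is true in $\mathbf M$. It is false in $\mathbf B$ at $v_b\mapsto b$. So $\mathbf B\notin\mathcal Q(\mathbf M)$. $\square$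

A small example: let $\mathbf M=(\{0,1\},\le)$. If $\mathbf B$ is a partially ordered set and $a\le b$ fails, the map $f(x)=1$ iff $a\le x$ is a homomorphism with $f(a)=1$, $f(b)=0$, so it separates. If $a\ne b$, then $a\le b$ or $b\le a$ fails, and the corresponding map separates $a=b$. So $\mathcal Q(\mathbf M)$ contains all partially ordered sets. It contains nothing else, because $\mathbf M$ satisfies $x=x\to x\le x$, antisymmetry and transitivity. These three quasi-identities are a finite basis.

**Saying "never".** A quasi-identity cannot state that a situation is impossible. It can state that the situation occurs only in a degenerate structure. Call a structure *trivial* if it has one element and all relations hold. Trivial structures satisfy every quasi-identity. For a conjunction $\varphi$ of atoms, $\varphi\to\bot$ denotes the finite set of quasi-identities $\varphi\to\beta$, where $\beta$ runs over $y_1=y_2$ and all atoms $R(y_1,\dots,y_r)$, one for each relation symbol $R$ of the signature, with fresh variables $y_i$. If $\varphi$ is satisfied in a structure, then the structure satisfies $\varphi\to\bot$ if and only if it is trivial.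

**Computability.** A set $X\subseteq\mathbb N$ is in $\Sigma^0_2$ if $X=\{e:\exists n\,\forall b\;P(e,n,b)\}$ with $P$ decidable. It is $\Sigma^0_2$-complete if moreover for every $Y$ in $\Sigma^0_2$ there is a total computable $g$ with $e\in Y\Leftrightarrow g(e)\in X$. A complete $X$ is not recursively enumerable, and neither is its complement: the halting set and its complement are both in $\Sigma^0_2$, hence both reduce to $X$. If $X$ were recursively enumerable, the complement of the halting set would be. If the complement of $X$ were recursively enumerable, the reduction of the halting set to $X$ would make the complement of the halting set recursively enumerable again. Neither is possible.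

## A 32-element structure that only forbids walks from $A$ to $Z$

Here is the simplest source of a missing finite basis that we shall use. The signature is $E$ (binary), $A$, $Z$ (unary).

**Definition.** A *walk* of length $m\ge0$ is a sequence $b_0,\dots,b_m$ with $E(b_i,b_{i+1})$ for $i<m$. An *$A$–$Z$ walk* starts in $A$ and ends in $Z$. For $m\ge 0$ let $\nu_m$ be
$$A(v_0)\wedge E(v_0,v_1)\wedge\dots\wedge E(v_{m-1},v_m)\wedge Z(v_m)\to\bot .$$

An element of $A\cap Z$ is an $A$–$Z$ walk of length $0$.

Let $\mathbf N$ have universe $\{0,1\}^5$, with coordinates called bits $t,u,p,r,s$. Put $E(x,y)$ iff $u(y)\le u(x)$, $p(y)\le r(x)$ and $p(x)\le s(y)$. Put $A(x)$ iff $t(x)=1,u(x)=0$, and $Z(x)$ iff $t(x)=u(x)=1$.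

**Proposition 4.** $\mathcal Q(\mathbf N)=\mathrm{Mod}\{\nu_m:m\ge0\}$, and $\mathcal Q(\mathbf N)$ has no finite quasi-identity basis.

*Proof.* **Step 1: $\mathbf N$ satisfies all $\nu_m$.** There is no $A$–$Z$ walk in $\mathbf N$: elements of $Z$ have $u=1$, the value $u=1$ passes backwards along $E$, and elements of $A$ have $u=0$.

**Step 2: every $\mathbf B$ without an $A$–$Z$ walk is in $\mathcal Q(\mathbf N)$.** We use Lemma 3(i). Let $U$ be the set of elements from which some walk leads into $Z$. Then $Z\subseteq U$, $U$ is closed under $E$-predecessors, and $U\cap A=\emptyset$. Fix $a\in B$ and define $f:B\to\{0,1\}^5$ by the bits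
$$t=[x\in A\cup Z],\quad u=[x\in U],\quad p=[x=a],\quad r=[E(x,a)],\quad s=[E(a,x)].$$
Each of the three conditions defining $E$ in $\mathbf N$ follows from $E(x,y)$ in $\mathbf B$: the first because $U$ is closed under predecessors, the others because $y=a$ gives $E(x,a)$ and $x=a$ gives $E(a,y)$. Moreover $x\in A\Leftrightarrow f(x)\in A$ and $x\in Z\Leftrightarrow f(x)\in Z$. Indeed $x\in A$ gives $t=1,u=0$, and $x\in Z$ gives $t=u=1$. If $t=1,u=0$ then $x\in A\cup Z$ and $x\notin U\supseteq Z$, so $x\in A$. If $t=u=1$ then $x\in A\cup Z$ and $x\in U$, so $x\notin A$ and $x\in Z$. Hence $f$ is a homomorphism that separates $A(a)$ or $Z(a)$ when they fail. If $a\neq b$, then $p(f(a))=1\ne p(f(b))$. If $E(a,b)$ fails, then $p(f(a))=1$ and $s(f(b))=0$, so $E(f(a),f(b))$ fails. Every failing atom is separated.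

**Step 3: the two classes agree.** Step 1 gives $\subseteq$. If $\mathbf B$ satisfies all $\nu_m$, then either it has an $A$–$Z$ walk and is trivial, hence in $\mathcal Q(\mathbf N)$, or it has none and Step 2 applies.

**Step 4: no finite basis.** Let $\mathbf P_m$ be the path on $\{0,\dots,m\}$ with $E=\{(i,i+1):i<m\}$, $A=\{0\}$, $Z=\{m\}$. It violates $\nu_m$, since $E(0,0)$ fails. An $A$–$Z$ walk in $\mathbf P_m$ visits all vertices, so every proper induced substructure has none and lies in $\mathcal Q(\mathbf N)$. Let $\Phi$ be finitely many quasi-identities true in $\mathbf N$, each in at most $n$ variables, and let $m\ge n$. Every assignment of at most $n$ variables into $\mathbf P_m$ takes values in a proper induced substructure, where $\Phi$ holds. So $\mathbf P_m\models\Phi$ although $\mathbf P_m\notin\mathcal Q(\mathbf N)$. $\square$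

The bits $t,u$ remember where $x$ lies relative to $A$ and $Z$; the bits $p,r,s$ mark one element and its neighbors. All of this returns later. The plan is to enrich the structure so that a finite theory $\Sigma$ derives $\nu_m$ for some $m$, and the machine decides for which.

## Configurations on a walk, and a pumping obstruction

Points of an $A$–$Z$ walk $b_0,\dots,b_m$ can serve as the numbers $0,\dots,m$. A configuration (state $q$, counters $\bar c$) becomes a fact $R_q(b_{c_1},\dots,b_{c_k})$. The first theory one would write has three kinds of rules: the initial configuration is a fact; if $R_p(\bar x)$ holds and the counters move along $E$ as an instruction prescribes, then $R_{p'}(\bar x')$; and $R_h(\bar x)\to\bot$ for the halting state $h$. One then looks for a finite $\mathbf M$ without $A$–$Z$ walks that satisfies these rules and whose quasivariety contains every model of the rules without an $A$–$Z$ walk.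

Such an $\mathbf M$ need not exist. Take two counters and the single instruction "in state $q_0$, add one to both counters, stay in $q_0$", and write $R$ for $R_{q_0}$. The rule is
$$R(x,y)\wedge E(x,x')\wedge E(y,y')\to R(x',y').\tag{1}$$

**Proposition 5.** Let $\mathbf M$ be a finite nonempty structure that satisfies (1). There is a finite structure $\mathbf B$ with $A=Z=\emptyset$ and $R_q=\emptyset$ for $q\ne q_0$ that satisfies (1) and is not in $\mathcal Q(\mathbf M)$.

*Proof.* Let $N=|M|$, $n=N$, $d=N!$. Let $\mathbf B$ consist of two disjoint paths $x_0\to x_1\to\dots\to x_n$ and $y_0\to\dots\to y_{n+d}$ (arrows are $E$), with $R=\{(x_i,y_i):0\le i\le n\}$. Rule (1) holds: from $R(x_i,y_i)$ with successors one gets $(x_{i+1},y_{i+1})$ with $i+1\le n$. The atom $R(x_n,y_{n+d})$ fails.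

Let $f:\mathbf B\to\mathbf M$ be a homomorphism, $X_i=f(x_i)$, $Y_i=f(y_i)$. Among $X_0,\dots,X_n$ two coincide, $X_i=X_j$ with $i<j$, and $\ell=j-i\le N$ divides $d$. Going $d/\ell$ additional times around the closed walk from $X_i$ to $X_j$, we obtain a walk from $X_0$ to $X_n$ of length $n+d$. There is a walk from $Y_0$ to $Y_{n+d}$ of the same length. Starting from $R(X_0,Y_0)$, apply (1) $n+d$ times: $R(X_n,Y_{n+d})$ holds in $\mathbf M$. So no homomorphism separates the failing atom, and $\mathbf B\notin\mathcal Q(\mathbf M)$ by Lemma 3(ii). $\square$

The initial rule and the rule for $R_h$ hold in this $\mathbf B$ as well, since $A$ and $R_h$ are empty. So the plain theory has models without $A$–$Z$ walks that no finite $\mathbf M$ can accommodate.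

Seen from the target, the difficulty is this. To separate a failing $R_q(\bar a)$ one makes it false in $\mathbf M$. The rules, read backwards, then make $R_p(\bar x)$ false for every $\bar x$ one step before $\bar a$, then two steps before, and so on. Finitely many bits cannot mark all these predecessors. We need rules whose backward reading stops after a bounded number of machine steps in every structure without an $A$–$Z$ walk, yet which still run the machine for as long as needed when there is such a walk.

## A pointer that has to sweep the walk

The remedy is one extra argument. A fact $R_q(\bar x,z)$ says "configuration $(q,\bar x)$ is reached, and a pointer has moved from the $A$-end to $z$". The pointer moves forward along $E$, and a machine step is allowed only when it stands in $Z$; after the step it is put back into $A$. Without an $A$–$Z$ walk, a pointer put into $A$ never arrives in $Z$. So a fact produced by a machine step can never be the premise of another machine step, even after the pointer moves. Backwards: falsity of $R_q(\bar a,w)$ with $w\in A$ forces falsity of $R_p(\bar x,z)$ one machine step earlier for $z\in Z$, and for those $z$ from which $Z$ can be reached. No element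 of $A$ is among them, so the chain stops.

**Definition.** A *counter system* $\mathcal C$ consists of $k\ge1$, a finite set $Q$ of states, states $q_0$ and $h$ with $h\ne q_0$, an initial vector $(n_1,\dots,n_k)\in\mathbb N^k$, and a finite set $\Theta$ of transitions $(q,\mu_1,\dots,\mu_k,q')$ with $q,q'\in Q$ and $\mu_i\in\{+,-,0,\mathrm{top},\mathrm{id}\}$. Put $D=\max_i n_i$.

The signature has $E$ binary, $A$ and $Z$ unary, and $R_q$ of arity $k+1$ for each $q\in Q$. In any structure of this signature define relations between elements:

- $x\xrightarrow{+}x'$ iff $E(x,x')$;
- $x\xrightarrow{-}x'$ iff $E(x',x)$;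
- $x\xrightarrow{0}x'$ iff $x=x'\in A$;
- $x\xrightarrow{\mathrm{top}}x'$ iff $x=x'\in Z$;
- $x\xrightarrow{\mathrm{id}}x'$ iff $x=x'$.

Let $L_j$ be the set of endpoints of walks of length $j$ that start in $A$; so $L_0=A$. On the path with $A=\{0\}$ of Proposition 4, $L_j=\{j\}$ for $j\le m$ and $L_j=\emptyset$ for $j>m$. In general an element may lie in several $L_j$, or in none.

**The theory $\Sigma$** is the following finite set of quasi-identities. Statements "$x\in L_j$" are written out with extra variables for the walk. In (S2) the move $x_i\xrightarrow{\mu_i}x_i'$ is the corresponding $E$-atom if $\mu_i\in\{+,-\}$; if $\mu_i\in\{0,\mathrm{top},\mathrm{id}\}$, then $x_i'$ is replaced by $x_i$ and the premise $A(x_i)$, $Z(x_i)$ or nothing is added.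

- (S0) $x_1\in L_{n_1}\wedge\dots\wedge x_k\in L_{n_k}\wedge A(w)\to R_{q_0}(x_1,\dots,x_k,w)$;
- (S1) $R_q(\bar x,z)\wedge E(z,z')\to R_q(\bar x,z')$ for each $q\in Q$;
- (S2) $R_p(\bar x,z)\wedge Z(z)\wedge\bigwedge_i x_i\xrightarrow{\mu_i}x_i'\wedge A(w)\to R_{p'}(\bar x',w)$ for each $(p,\bar\mu,p')\in\Theta$;
- (S3) $R_h(\bar x,z)\wedge Z(z)\to\bot$.

The sentences $\nu_m$ are as before, with $\bot$ referring to the present signature. Let $\mathcal K$ be the class of models of $\Sigma$ with no $A$–$Z$ walk.

**Counters bounded by $m$.** For $m\ge0$, an *$m$-configuration* is an element $(q,\bar c)$ of $Q\times\{0,\dots,m\}^k$. It is *$m$-reachable* if it is obtained from $(q_0,n_1,\dots,n_k)$, which must itself be an $m$-configuration, by finitely many transitions in $\Theta$ (possibly none) through $m$-configurations. On $\{0,\dots,m\}$ the symbol $+$ means $c'=c+1$, $-$ means $c'=c-1$, $0$ means $c'=c=0$, $\mathrm{top}$ means $c'=c=m$, and $\mathrm{id}$ means $c'=c$. Let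
$$S=\{m\ge0:\ \text{no configuration }(h,\bar c)\text{ is }m\text{-reachable}\}.$$
If $m<D$, nothing is $m$-reachable, so $m\in S$.

Three examples with $k=1$ and initial vector $(0)$:

1. $Q=\{q_0,h\}$, $\Theta=\{(q_0,+,h)\}$. For $m=0$ only $(q_0,0)$ is reachable; for $m\ge1$ also $(h,1)$. So $S=\{0\}$. By hand, $\Sigma$ implies $\nu_1$: from $A(b_0),E(b_0,b_1),Z(b_1)$ we get $R_{q_0}(b_0,b_0)$ by (S0), $R_{q_0}(b_0,b_1)$ by (S1), $R_h(b_1,b_0)$ by (S2), $R_h(b_1,b_1)$ by (S1), and triviality by (S3).
2. $Q=\{q_0,h\}$, $\Theta=\{(q_0,+,q_0)\}$. State $h$ is never reached, so $S=\mathbb N$.
3. $Q=\{q_0,q_1,h\}$, $\Theta=\{(q_0,+,q_1),(q_1,+,q_0),(q_0,\mathrm{top},h)\}$. The reachable configurations with state $\ne h$ are $(q_0,c)$ with $c\le m$ even and $(q_1,c)$ with $c\le m$ odd. So $(h,m)$ is reachable iff $m$ is even, and $S$ is the set of odd numbers.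

The goal is a finite $\mathbf M$ with the following two properties: $\mathcal Q(\mathbf M)$ is axiomatized by $\Sigma$ together with all $\nu_m$, and it has a finite basis exactly when $S$ is finite.

## The finite structure $\mathbf M$, bit by bit

Let $V$ be the set of all $0/1$-vectors with bits $t,u,g$; $p_i,r_i,s_i$ for $1\le i\le k$; and $d_0,\dots,d_D$. In the homomorphisms to come, the bits of the image of $x$ have these meanings: $t$ says $x\in A\cup Z$; $u$ says a walk leads from $x$ into $Z$; $g$ says $x\in G$ for a chosen set $G$ of pointer positions at which a fact has to be false; $p_i$ says $x$ is the marked element $a_i$; $r_i$ says $E(x,a_i)$; $s_i$ says $E(a_i,x)$; $d_j$ says $x\in L_j$.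

**Tags.** The tags are $(q,\flat)$ for $q\in Q$; $(q,\sharp)$ for $q\in Q\setminus\{q_0\}$; and $(q_0,i)$ for $1\le i\le k$. They record why $R_q(\bar a,c)$ may fail: either its falsity never has to be asserted at a pointer in $A$ (tag $\flat$), or it has, and then $\sharp$ is used for $q\neq q_0$, while for $q=q_0$ the tag names a counter $i$ with $a_i\notin L_{n_i}$. For each tag $\tau$ let $\mathbf M_\tau$ have universe $V_\tau\subseteq V$:

- $V_{(q,\flat)}$ omits all $x$ with $g(x)=1$, $t(x)=1$, $u(x)=0$;
- $V_{(q,\sharp)}=V$;
- $V_{(q_0,i)}$ omits all $x$ with $p_i(x)=d_{n_i}(x)=1$.

**Relations on $V_\tau$.** $E(x,y)$ holds iff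

- (E1) $u(y)\le u(x)$ and $g(y)\le g(x)$;
- (E2) $p_i(y)\le r_i(x)$ and $p_i(x)\le s_i(y)$ for all $i$;
- (E3) $d_j(x)\le d_{j+1}(y)$ for $0\le j<D$.

$A(x)$ holds iff $t(x)=1,\ u(x)=0,\ d_0(x)=1$; and $Z(x)$ iff $t(x)=u(x)=1$.

The target must recognize "$x$ can move by $\mu$ to the marked element $a_i$" from the bits of $x$ alone. Define $P_i^{+}(x)$ iff $r_i(x)=1$; $P_i^{-}(x)$ iff $s_i(x)=1$; $P_i^{\mathrm{id}}(x)$ iff $p_i(x)=1$; $P_i^{0}(x)$ iff $p_i(x)=1$ and $A(x)$; $P_i^{\mathrm{top}}(x)$ iff $p_i(x)=1$ and $Z(x)$. By (E2), in $\mathbf M_\tau$,
$$x\xrightarrow{\mu}x'\ \text{ and }\ p_i(x')=1\quad\Longrightarrow\quad P_i^{\mu}(x).\tag{2}$$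
For $\mu=+$ we have $E(x,x')$ and $p_i(x')\le r_i(x)$; for $\mu=-$ we have $E(x',x)$ and $p_i(x')\le s_i(x)$; in the other cases $x=x'$.

For a tag $\tau$ with first entry $q$, the atom $R_p(x_1,\dots,x_k,z)$ is *false* in $\mathbf M_\tau$ iff one of the following holds, and true otherwise:

- (F1) $p=q$, $p_i(x_i)=1$ for all $i$, and $g(z)=1$;
- (F2) $\tau$ is not $(q,\flat)$, $u(z)=1$, and there is $(p,\mu_1,\dots,\mu_k,q)\in\Theta$ with $P_i^{\mu_i}(x_i)$ for all $i$;
- (F3) $p=h$ and $u(z)=1$.

(The state $p$ and the bits $p_i$ are different things; bits always carry an index.) Clause (F1) asserts the wanted falsity, (F2) the falsity one machine step earlier, (F3) takes care of (S3).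

Let $\mathbf M=\prod_\tau\mathbf M_\tau$. It is finite, nonempty (the zero vector is in every $V_\tau$), and computable from $\mathcal C$. In examples 1 and 2 above, $V$ has $2^7=128$ elements, the tags are $(q_0,\flat),(h,\flat),(h,\sharp),(q_0,1)$, and $\mathbf M$ has $112\cdot112\cdot128\cdot96$ elements.

**Lemma 6.** Each $\mathbf M_\tau$, and hence $\mathbf M$, is in $\mathcal K$.

*Proof.* Fix a tag $\tau$ with first entry $q$.

**Step 1: no $A$–$Z$ walk.** Elements of $Z$ have $u=1$; by (E1) this passes backwards along $E$; elements of $A$ have $u=0$.

**Step 2: (S1), by contraposition.** Let $R_p(\bar x,z')$ be false and $E(z,z')$. By (E1), $g(z')=1$ gives $g(z)=1$, and $u(z')=1$ gives $u(z)=1$. So the clause that makes $R_p(\bar x,z')$ false makes $R_p(\bar x,z)$ false.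

**Step 3: (S3), whose premise never holds.** If $Z(z)$ then $u(z)=1$, and $R_h(\bar x,z)$ is false by (F3).

**Step 4: (S2), by contraposition.** Suppose $(p,\bar\mu,p')\in\Theta$, $R_{p'}(\bar x',w)$ is false, and $A(w)$, $Z(z)$, $x_i\xrightarrow{\mu_i}x_i'$ hold for all $i$. We show that $R_p(\bar x,z)$ is false. Since $u(w)=0$, neither (F2) nor (F3) applies to $R_{p'}(\bar x',w)$. So (F1) applies: $p'=q$, $p_i(x_i')=1$ for all $i$, and $g(w)=1$. If $\tau=(q,\flat)$, then $w$ has $t=1,u=0,g=1$ and was omitted from $V_\tau$, a contradiction. Otherwise $P_i^{\mu_i}(x_i)$ holds for all $i$ by (2), $u(z)=1$, and $(p,\bar\mu,q)\in\Theta$. So $R_p(\bar x,z)$ is false by (F2).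

**Step 5: (S0), by contradiction.** Suppose $R_{q_0}(\bar x,w)$ is false, $x_j\in L_{n_j}$ for all $j$, and $A(w)$. As $u(w)=0$, (F1) applies: $q=q_0$, $p_j(x_j)=1$ for all $j$, and $g(w)=1$. The tag $(q_0,\flat)$ is impossible, since $w$ would have been omitted as in Step 4, and $(q_0,\sharp)$ is not a tag. So $\tau=(q_0,i)$ for some $i$. Elements of $A$ have $d_0=1$, so by (E3) the endpoint of a walk of length $n_i\le D$ from $A$ has $d_{n_i}=1$. Hence $d_{n_i}(x_i)=1$ and $p_i(x_i)=1$, so $x_i$ was omitted from $V_\tau$, a contradiction.

**Step 6: the product.** Quasi-identities are preserved by products, and an $A$–$Z$ walk in $\mathbf M$ would project to one in each $\mathbf M_\tau$. So $\mathbf M\in\mathcal K$. $\square$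

## Separating every failing atom in a walk-free model

**Lemma 7.** Let $\mathbf B\in\mathcal K$ (possibly infinite). Then there is a homomorphism $\mathbf B\to\mathbf M$. Moreover, every failing atom of $\mathbf B$ (equality included) is separated by some homomorphism $\mathbf B\to\mathbf M$.

*Proof.* **Step 1: the set $U$, and harmlessness of (F3).** Let $U$ be the set of elements of $B$ from which a walk of length $\ge0$ leads into $Z$. Then $Z\subseteq U$, $U$ is closed under $E$-predecessors, and $U\cap A=\emptyset$. Moreover
$$\text{if }R_h(\bar x,z)\text{ holds in }\mathbf B,\text{ then }z\notin U.\tag{3}$$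
Otherwise (S1) along a walk from $z$ into $Z$ gives $R_h(\bar x,z')$ with $z'\in Z$, so $\mathbf B$ is trivial by (S3). Then $A\cap Z\neq\emptyset$, which is an $A$–$Z$ walk of length $0$, a contradiction.

**Step 2: a family of maps.** The purpose is one definition that covers all cases. Let $G\subseteq B$ be closed under $E$-predecessors, and for each $i\le k$ choose an element $a_i\in B$ or make no choice ("$i$ is unmarked"). Define $f:B\to V$ as follows.

- $t(f(x))=1$ iff $x\in A\cup Z$; $u(f(x))=1$ iff $x\in U$; $g(f(x))=1$ iff $x\in G$; $d_j(f(x))=1$ iff $x\in L_j$.
- $p_i(f(x))=1$ iff $x=a_i$; $r_i(f(x))=1$ iff $E(x,a_i)$; $s_i(f(x))=1$ iff $E(a_i,x)$. These three bits are $0$ if $i$ is unmarked.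

Suppose $f(B)\subseteq V_\tau$. Then the following hold.

1. $f$ preserves $E$. Let $E(x,y)$. (E1) holds because $U$ and $G$ are closed under predecessors; (E2) because $y=a_i$ gives $E(x,a_i)$ and $x=a_i$ gives $E(a_i,y)$; (E3) because $x\in L_j$ gives $y\in L_{j+1}$.
2. $x\in A\Leftrightarrow f(x)\in A$. If $x\in A$, then $t=1$, $u=0$ since $U\cap A=\emptyset$, and $d_0=1$ since $L_0=A$. Conversely $t=1,u=0$ give $x\in A\cup Z$ and $x\notin U\supseteq Z$, so $x\in A$.
3. $x\in Z\Leftrightarrow f(x)\in Z$. If $x\in Z$ then $t=u=1$. Conversely $t=u=1$ give $x\in A\cup Z$ and $x\in U$, and $U\cap A=\emptyset$, so $x\in Z$.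
4. For $i$ marked, $P_i^\mu(f(x))\Leftrightarrow x\xrightarrow{\mu}a_i$ in $\mathbf B$. For $\mu=+,-,\mathrm{id}$ this is the definition of $r_i,s_i,p_i$; for $\mu=0,\mathrm{top}$ use items 2 and 3. For $i$ unmarked, $P_i^\mu(f(x))$ never holds.
5. By (3), clause (F3) never applies to the image of a fact of $\mathbf B$.

Therefore
$$f:\mathbf B\to\mathbf M_\tau\text{ is a homomorphism if }f(B)\subseteq V_\tau\text{ and no }R\text{-fact is mapped to a tuple satisfying (F1) or (F2).}\tag{4}$$

**Step 3: default homomorphisms, which fill the other coordinates.** Take $G=\emptyset$ and all $i$ unmarked. All bits $g$ and $p_i$ are $0$, so nothing is omitted from any $V_\tau$. Clause (F1) needs $g(z)=1$. Clause (F2) needs $P_i^{\mu_i}$ for all $i$, and $k\ge1$, so it never applies either. By (4) there is a homomorphism $\mathbf B\to\mathbf M_\tau$ for every $\tau$. Combining them gives $\mathbf B\to\mathbf M$, the first claim. For the second claim it now suffices to find, for a failing atom $\beta$, one tag $\tau$ and a homomorphism $\mathbf B\to\mathbf M_\tau$ under which $\beta$ fails; put default homomorphisms in the other coordinates.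

**Step 4: $\beta$ is $A(a)$ or $Z(a)$.** Any default homomorphism works, by items 2 and 3.

**Step 5: $\beta$ is $a=b$ or $E(a,b)$.** Take $\tau=(h,\flat)$, $G=\emptyset$, $a_1=a$, other indices unmarked. All $g$-bits are $0$, so nothing is omitted and (F1) does not apply; (F2) is not in force for a $\flat$-tag. So $f$ is a homomorphism. If $a\ne b$, then $p_1(f(a))=1\ne p_1(f(b))$. If $E(a,b)$ fails, then $p_1(f(a))=1$ and $s_1(f(b))=0$, so $E(f(a),f(b))$ fails by (E2).

**Step 6: $\beta$ is $R_q(a_1,\dots,a_k,c)$; preparation.** Mark all $a_i$, and let $G$ be the set of elements from which a walk of length $\ge 0$ leads to $c$. It is closed under predecessors and $c\in G$. For every tag $\tau$ with first entry $q$ and $f(B)\subseteq V_\tau$, the image of $\beta$ fails by (F1). Also (F1) does not apply to the image of a fact: it would mean that the fact is $R_q(\bar a,z)$ with $z\in G$, and (S1) along a walk from $z$ to $c$ would give $R_q(\bar a,c)$. It remains to choose $\tau$ so that nothing is omitted and (F2) does no harm.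

**Step 7: the case $G\cap A=\emptyset$.** Take $\tau=(q,\flat)$. If some $f(x)$ were omitted, then $x\in G$, $x\in A\cup Z$ and $x\notin U\supseteq Z$, so $x\in G\cap A$, a contradiction. (F2) is not in force. By (4), $f$ is a homomorphism.

**Step 8: the case $w\in G\cap A$; (F2) is harmless for every tag with first entry $q$.** Suppose (F2) applies to the image of a fact $R_p(\bar x,z)$. Then $z\in U$, and there is $(p,\bar\mu,q)\in\Theta$ with $x_i\xrightarrow{\mu_i}a_i$ for all $i$, by item 4. By (S1), $R_p(\bar x,z')$ holds for some $z'\in Z$. By (S2), $R_q(\bar a,w)$ holds. By (S1) along a walk from $w$ to $c$, $R_q(\bar a,c)$ holds, a contradiction.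

**Step 9: the tag in this case.** If $q\ne q_0$, take $\tau=(q,\sharp)$; nothing is omitted. If $q=q_0$, then $a_i\notin L_{n_i}$ for some $i$, since otherwise (S0) gives $R_{q_0}(\bar a,w)$ and (S1) gives $R_{q_0}(\bar a,c)$. Take $\tau=(q_0,i)$. If $f(x)$ were omitted, then $x=a_i$ and $x\in L_{n_i}$, a contradiction. In both cases $f$ is a homomorphism by (4), and $\beta$ fails under it. $\square$

**Proposition 8.** $\mathcal Q(\mathbf M)=\mathrm{Mod}(\Sigma\cup\{\nu_m:m\ge0\})$. In particular $\mathcal K\subseteq\mathcal Q(\mathbf M)$.

*Proof.* By Lemma 6, $\mathbf M\models\Sigma$, and the premise of $\nu_m$ is never satisfied in $\mathbf M$. This gives $\subseteq$. Conversely let $\mathbf B\models\Sigma\cup\{\nu_m:m\ge0\}$. If $\mathbf B$ has an $A$–$Z$ walk, it is trivial and so in $\mathcal Q(\mathbf M)$. Otherwise $\mathbf B\in\mathcal K$, every failing atom is separated by Lemma 7, and $\mathbf B\in\mathcal Q(\mathbf M)$ by Lemma 3(i). $\square$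

## A finite basis exists exactly when $S$ is finite

**Proposition 9.** $\mathcal Q(\mathbf M)$ has a finite quasi-identity basis if and only if $S$ is finite.

*Proof.* **Step 1: if $m\notin S$, every model of $\Sigma$ with an $A$–$Z$ walk of length $m$ is trivial.** Let $\mathbf B\models\Sigma$ and let $b_0,\dots,b_m$ be a walk with $b_0\in A$, $b_m\in Z$ (the $b_i$ need not be distinct). We show by induction along $m$-reachability that $R_q(b_{c_1},\dots,b_{c_k},b_z)$ holds for every $m$-reachable $(q,\bar c)$ and all $z\le m$. For the initial configuration, $n_i\le m$ and $b_{n_i}\in L_{n_i}$, so (S0) gives the case $z=0$, and (S1) along the walk gives all $z$. For a transition from $(p,\bar c)$ to $(p',\bar c')$, the move relations on indices imply those on elements: $E(b_c,b_{c+1})$ serves $+$ and $-$, $b_0\in A$ serves $0$, $b_m\in Z$ serves $\mathrm{top}$. The premise $R_p(b_{c_1},\dots,b_{c_k},b_m)$ is available, so (S2) gives the new fact with $z=0$, and (S1) gives it for all $z$. Since $m\notin S$, some $R_h(b_{c_1},\dots,b_{c_k},b_m)$ holds, and $b_m\in Z$. So $\mathbf B$ is trivial by (S3).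

**Step 2: if $S$ is finite, $\Sigma\cup\{\nu_m:m\in S\}$ is a basis.** It is a finite set of quasi-identities true in $\mathbf M$. By Step 1 every model of $\Sigma$ satisfies $\nu_m$ for all $m\notin S$. So its models are those of $\Sigma\cup\{\nu_m:m\ge0\}$, which form $\mathcal Q(\mathbf M)$ by Proposition 8.

**Step 3: test structures for infinite $S$.** Let $\mathbf B_m$ have universe $\{0,\dots,m\}$, $E=\{(i,i+1):i<m\}$, $A=\{0\}$, $Z=\{m\}$, and $R_q(\bar c,z)$ iff $(q,\bar c)$ is $m$-reachable, with $z$ arbitrary. Here $L_j=\{j\}$ if $j\le m$ and $L_j=\emptyset$ otherwise. So the premise of (S0) holds only if all $n_i\le m$ and $x_i=n_i$, and then the conclusion holds. (S1) holds since $z$ is arbitrary. (S2) holds because the move relations in $\mathbf B_m$ are exactly the moves on $\{0,\dots,m\}$. If $m\in S$, then $R_h$ is empty, (S3) holds too, and $\mathbf B_m\models\Sigma$. But $\mathbf B_m$ violates $\nu_m$: the premise holds with $v_i=i$, and $E(0,0)$ fails. So $\mathbf B_m\notin\mathcal Q(\mathbf M)$ for $m\in S$.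

**Step 4: short quasi-identities do not notice.** Let $m\in S$. Every proper induced substructure of $\mathbf B_m$ satisfies the universal sentences $\Sigma$. It has no $A$–$Z$ walk, because a walk from $0$ to $m$ in $\mathbf B_m$ visits all vertices. So it lies in $\mathcal K\subseteq\mathcal Q(\mathbf M)$. Let $S$ be infinite and let $\Phi$ be any finite set of quasi-identities true in $\mathbf M$, each with at most $n$ variables. Choose $m\in S$ with $m\ge n$. An assignment of at most $n$ variables into $\mathbf B_m$ has its values in a proper induced substructure, where $\Phi$ holds. Hence $\mathbf B_m\models\Phi$ while $\mathbf B_m\notin\mathcal Q(\mathbf M)$, and $\Phi$ is not a basis. $\square$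

For the three examples: in the first, $\Sigma\cup\{\nu_0\}$ is a basis; in the other two there is no finite basis.

## Two-counter machines: proof of Theorem 1

Let $C$ be a deterministic 2-counter Minsky machine with start state $q_0$, halting state $h\ne q_0$, and for every other state $q$ an instruction of one of two kinds: "increment counter $i$, go to $q'$", or "if counter $i$ is $0$ go to $q'$, else decrement it and go to $q''$". Halting of such machines from $(q_0,0,0)$ is undecidable (M. Minsky, Ann. of Math. 74 (1961); Computation: Finite and Infinite Machines, 1967).

**Step 1: the counter system.** Take $k=2$ and initial vector $(0,0)$. For $i=1$, an increment gives the transition $(q,+,\mathrm{id},q')$, and a test gives $(q,0,\mathrm{id},q')$ and $(q,-,\mathrm{id},q'')$. For $i=2$ exchange the two counter positions.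

**Step 2: reachability follows the run.** To each configuration in $\mathbb N$ with state $\neq h$ exactly one transition applies, and it performs the step of $C$. Restricted to $\{0,\dots,m\}$, a transition is blocked only when a counter would exceed $m$. So the $m$-reachable configurations are exactly those in the longest initial part of the run of $C$ in which all counters are $\le m$.

**Step 3: conclusion.** If $C$ halts and $N$ bounds all counter values in its run, then every $m\ge N$ is outside $S$, so $S\subseteq\{0,\dots,N-1\}$ is finite. If $C$ does not halt, then $S=\mathbb N$. By Proposition 9, $\mathcal Q(\mathbf M)$ has a finite quasi-identity basis iff $C$ halts. Since $\mathbf M$ is computable from $C$, an algorithm for the finite basis problem would decide halting. This proves Theorem 1. $\blacksquare$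

## The $\Sigma^0_2$ upper bound: Theorem 2(a)

Now $\mathbf M$ is an arbitrary finite relational structure of finite type.

**Lemma 10.** $\mathcal Q(\mathbf M)$ is finitely based iff there is $n$ such that for every finite $\mathbf B$: if all induced substructures of $\mathbf B$ with at most $n$ elements are in $\mathcal Q(\mathbf M)$, then $\mathbf B\in\mathcal Q(\mathbf M)$.

*Proof.* If $n$ has the property, so has every larger number; we may assume $n\ge1$.

($\Rightarrow$) Let $n\ge 1$ be at least the number of variables of each member of a finite basis. Every assignment of these variables into $\mathbf B$ has its values in an induced substructure with at most $n$ elements, where the basis holds by assumption. So it holds in $\mathbf B$.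

($\Leftarrow$) Let $\Phi_n$ be the set of all quasi-identities in the variables $x_1,\dots,x_n$ true in $\mathbf M$, without repeated premises and up to the order of premises. It is finite, since the signature is finite and relational, so there are only finitely many atoms in these variables.

First, a structure with at most $n$ elements that satisfies $\Phi_n$ is in $\mathcal Q(\mathbf M)$. Take a quasi-identity true in $\mathbf M$ and an assignment into the structure, and identify variables with equal values. The result is a substitution instance, hence true in $\mathbf M$, in at most $n$ variables; up to renaming and deleting repeated premises it is in $\Phi_n$. So it holds, and the original one holds at the given assignment.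

Now let $\mathbf B\models\Phi_n$ be arbitrary. A finite induced substructure $\mathbf B'$ satisfies $\Phi_n$, and so do all its induced substructures with at most $n$ elements, which are therefore in $\mathcal Q(\mathbf M)$. By assumption $\mathbf B'\in\mathcal Q(\mathbf M)$. A quasi-identity involves finitely many elements at a time, so every quasi-identity true in $\mathbf M$ holds in $\mathbf B$. Thus $\Phi_n$ is a basis. $\square$

**Proof of Theorem 2(a).** For finite $\mathbf B$, Lemma 3 says that $\mathbf B\in\mathcal Q(\mathbf M)$ iff each failing atom of $\mathbf B$ is separated by a homomorphism to $\mathbf M$. Up to renaming of variables there are finitely many failing atoms with their assignments and finitely many maps $B\to M$, so this is decidable, uniformly in $\mathbf M$ and $\mathbf B$. (If quasi-identities are required to have at least one premise, add the premise $x=x$ where needed.) The condition of Lemma 10 has the form $\exists n\,\forall\mathbf B$ (decidable), which is $\Sigma^0_2$. $\square$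

## One fixed signature, hardness from $\mathrm{FIN}$: Theorem 2(b)

Let $W_e$ be the $e$-th recursively enumerable set, with a standard computable enumeration in finite stages $W_{e,s}$. The set $\mathrm{FIN}=\{e:W_e\text{ finite}\}$ is $\Sigma^0_2$-complete (R. Soare, Recursively Enumerable Sets and Degrees, Ch. IV). We need, uniformly in $e$, a counter system whose $S$ is finite iff $e\in\mathrm{FIN}$. The signature depends on $Q$ and $k$ only, not on the initial vector, so $e$ should enter through the initial vector alone.

**Step 1: one machine that announces new elements.** Let $c(e,s)=1$ if $|W_{e,s+1}|>|W_{e,s}|$ and $c(e,s)=0$ otherwise. This is a total computable function, so some counter-machine (register-machine) program computes it (Shepherdson–Sturgis, J. ACM 10 (1963); Minsky 1967). Build a fixed deterministic machine $\mathcal P$ with some number $k_0$ of counters, started at $(q_0,e,0,\dots,0)$, as follows. One counter keeps $e$ and one keeps $s$, which is $0$ at the start. In a loop, $\mathcal P$ copies $e$ and $s$ into working counters (decrement the source while incrementing the copy and an auxiliary counter, then move the auxiliary counter back), runs the program for $c$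 on the copies, empties all working counters except the output, and tests the output. If it is $1$, $\mathcal P$ decrements it and passes once through a special state $q_\bullet$, which is used nowhere else. Then $\mathcal P$ increments $s$ and repeats. As $c$ is total, each round is finite, and $\mathcal P$ never halts. Instructions are encoded by transitions as in the proof of Theorem 1, and pure jumps use only $\mathrm{id}$ moves. So exactly one transition applies to every configuration in $\mathbb N$. The machine $\mathcal P$ is in state $q_\bullet$ at infinitely many times iff $c(e,s)=1$ for infinitely many $s$, that is, iff $W_e$ is infinite. Since a step increases a counter by at most $1$, at time $T$ all counters are at most $e+T$.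

**Step 2: a clock that makes the bound $m$ into a time.** Let $\mathcal C_e$ be the counter system with $k=k_0+1$, the states of $\mathcal P$ plus a new state $h$, initial vector $(e,0,\dots,0,e)$, and transitions

- $(q,\mu_1,\dots,\mu_{k_0},+,q')$ for each transition $(q,\bar\mu,q')$ of $\mathcal P$;
- $(q,\mathrm{id},\dots,\mathrm{id},\mathrm{top},h)$ for each state $q\ne q_\bullet$ of $\mathcal P$.

**Step 3: computing $S$.** Let $m\ge e$. The $m$-reachable configurations with state $\ne h$ are exactly the configurations of $\mathcal P$ at times $T=0,\dots,m-e$, with last counter $e+T$: up to time $m-e$ no counter exceeds $e+T\le m$, so no step is blocked, and at time $m-e$ the last counter equals $m$ and blocks the next step. The transitions to $h$ apply only when the last counter is $m$, that is, at $T=m-e$, and only from a state $\ne q_\bullet$. Nothing leaves $h$. So for $m\ge e$: $m\in S$ iff $\mathcal P$ on input $e$ is in state $q_\bullet$ at time $m-e$. There are only finitely many $m<e$. Hence $S$ is finite iff $\mathcal P$ visits $q_\bullet$ finitely often iff $e\in\mathrm{FIN}$.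

**Step 4: conclusion.** Let $\mathbf M_e$ be the structure $\mathbf M$ for $\mathcal C_e$; it is computable from $e$. By Proposition 9, $e\in\mathrm{FIN}$ iff $\mathcal Q(\mathbf M_e)$ is finitely based. The signature $\{E,A,Z\}\cup\{R_q\}$ depends only on $\mathcal P$, so it is fixed. (The universe of $\mathbf M_e$ grows with $e$, because $D=e$.) Together with (a) this gives $\Sigma^0_2$-completeness in this signature. $\square$

## Universal Horn classes: Theorem 2(c)

Now allow, besides quasi-identities, negative sentences $\forall\bar x\,\neg(\alpha_1\wedge\dots\wedge\alpha_n)$ with $n\ge1$ and atomic $\alpha_i$. Together these are the universal Horn sentences. For example, "no $A$–$Z$ walk of length $m$" is a negative sentence; a trivial structure violates it, although it satisfies all quasi-identities. The universal Horn class of $\mathbf M$ is the class of models of all universal Horn sentences true in $\mathbf M$. It is finitely axiomatizable if finitely many universal Horn sentences define it.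

**Step 1: for the structure $\mathbf M$ built from a counter system, this class is $\mathcal K$.** The sentences "no $A$–$Z$ walk of length $m$" and those of $\Sigma$ are true in $\mathbf M$ by Lemma 6, so all models are in $\mathcal K$. Conversely, a member of $\mathcal K$ satisfies the quasi-identities of $\mathbf M$ by Proposition 8. It satisfies the negative sentences as well, because it has a homomorphism to $\mathbf M$ by Lemma 7, which would carry a violation into $\mathbf M$.

**Step 2: if $S$ is finite, $\mathcal K$ is finitely axiomatizable.** Take $\Sigma$ together with "no $A$–$Z$ walk of length $m$" for $m\in S\cup\{0\}$. Let $m\notin S$. A model of $\Sigma$ with an $A$–$Z$ walk of length $m$ is trivial by Step 1 of the proof of Proposition 9, hence has one of length $0$, which is excluded. So the models are exactly the members of $\mathcal K$.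

**Step 3: if $S$ is infinite, it is not.** Let $\Phi$ be finitely many universal Horn sentences true in $\mathbf M$, each in at most $n$ variables, and choose $m\in S$ with $m\ge n$. All proper induced substructures of $\mathbf B_m$ are in $\mathcal K$ and satisfy $\Phi$, so $\mathbf B_m\models\Phi$. But $\mathbf B_m$ has an $A$–$Z$ walk and is not in $\mathcal K$.

**Step 4: hardness.** By Steps 2 and 3 applied to $\mathbf M_e$, we have $e\in\mathrm{FIN}$ iff the universal Horn class of $\mathbf M_e$ is finitely axiomatizable, in the same fixed signature as before.

**Step 5: the upper bound, for arbitrary finite $\mathbf M$ of finite type.** Lemma 10 holds with "universal Horn class" in place of $\mathcal Q(\mathbf M)$ and "finitely axiomatizable" in place of "finitely based". In ($\Rightarrow$), the axioms again involve at most $n$ elements at a time. In ($\Leftarrow$), let $\Phi_n$ also contain the negative sentences in $x_1,\dots,x_n$ true in $\mathbf M$, again without repetitions; it is finite. Identifying variables with equal values turns a true negative sentence into a true negative sentence in at most $n$ variables, so a structure with at most $n$ elements satisfying $\Phi_n$ is in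 the class. All sentences concerned are universal and involve finitely many elements at a time, so the passage to arbitrary $\mathbf B$ is unchanged.

Membership of a finite $\mathbf B$ is decidable: $\mathbf B$ is in the class iff some homomorphism $\mathbf B\to\mathbf M$ exists and every failing atom is separated. If both hold, the quasi-identities hold by Lemma 3(i), and the negative sentences hold because the homomorphism would carry a violation into $\mathbf M$. If some failing atom is not separated, Lemma 3(ii) gives a true quasi-identity that fails in $\mathbf B$. If there is no homomorphism, then the negation of the positive diagram of $\mathbf B$ is a negative sentence true in $\mathbf M$ and false in $\mathbf B$. (The diagram is not an empty conjunction: a nonempty $\mathbf B$ contributes $v_b=v_b$, and an empty $\mathbf B$ with no facts has the empty homomorphism.) So the condition has the form $\exists n\,\forall\mathbf B$ (decidable) again, and the set is in $\Sigma^0_2$. With Step 4, both (a) and (b) hold for universal Horn classes. $\blacksquare$
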